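# Extending functionals without a projection: closed subspaces of $c_0(I)$ over fields that are not spherically complete

## 1. Valued fields and shrinking balls

Throughout, $K$ is a field with a non-trivial non-Archimedean valuation $|\cdot|$ for which it is complete. Write $\Gamma=|K^\times|$ for its value group, a subgroup of $(0,\infty)$ different from $\{1\}$. A subgroup of $(0,\infty)$ is either dense in $(0,\infty)$ or discrete, and in the discrete non-trivial case it is $\{\rho^n:n\in\mathbb Z\}$ for some $\rho>1$.

The one inequality used everywhere is $|x+y|\le\max(|x|,|y|)$, together with its consequence that $|x+y|=\max(|x|,|y|)$ when $|x|\ne|y|$. The same holds for the norms below. The closed ball with center $a$ and radius $r>0$ is $B(a,r)=\{x\in K:|x-a|\le r\}$. Two such balls of the same radius are equal or disjoint. Closed balls are open sets.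

**Definition 1.1 (spherically complete).** $K$ is spherically complete if every shrinking sequence of closed balls in $K$ has non-empty intersection.

Completeness alone handles the sequences whose radii tend to $0$. The question is what happens when the radii tend to a positive number.

**Example 1.2 (discrete value group).** If $\Gamma$ is discrete, as for $\mathbb Q_p$ or $k((t))$, then $K$ is spherically complete. Indeed $B(a,r)=B(a,r')$ with $r'$ the largest element of $\Gamma$ that is $\le r$. With radii in $\Gamma$, the radius is the diameter of the ball, so along a shrinking sequence the radii do not increase. Either they are eventually constant, and then the balls are eventually equal, or they tend to $0$, and then the centers form a Cauchy sequence whose limit lies in all the balls. (Balls of radius $0$ are points and change nothing.)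

Consequently, **if $K$ is not spherically complete, then $\Gamma$ is dense in $(0,\infty)$.** We use this constantly: between any two positive reals there is a value $|\mu|$ with $\mu\in K^\times$.

**Example 1.3 (separable fields with dense value group).** Let $K$ be separable with $\Gamma$ dense; $\mathbb C_p$ is an instance, since the algebraic numbers are a countable dense subset and $\Gamma=p^{\mathbb Q}$. Then $K$ is not spherically complete. Fix $s>0$ and $r_1>r_2>\cdots$ with limit $s$. The ball $B(a,r_n)$ contains the two disjoint balls $B(a,r_{n+1})$ and $B(a+c,r_{n+1})$, where $c$ is chosen with $r_{n+1}<|c|\le r_n$. Iterating, we get a binary tree of balls with $2^{\aleph_0}$ branches, each branch a shrinking sequence. If a branch has a common point $b$, its intersection contains $B(b,s)$, a non-empty open set. Intersections along different branches are disjoint. A separable space does not contain uncountably many disjoint non-empty open sets, so some branch has empty intersection. Note that $s>0$ was arbitrary.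

## 2. The space $c_0(I)$, weak extension, and projections

A Banach space over $K$ is a complete normed space whose norm satisfies $\|x+y\|\le\max(\|x\|,\|y\|)$. Norm values need not lie in $\Gamma$. A series in a Banach space converges if and only if its terms tend to $0$. A linear map is continuous if and only if it is bounded; for a functional $f$ we put $\|f\|=\sup_{x\ne0}|f(x)|/\|x\|$, and $E'$ denotes the space of continuous linear functionals on $E$. For a closed subspace $F\subset X$ and $x\in X$ let $d(x,F)=\inf_{y\in F}\|x-y\|$. The quotient $X/F$ with norm $d(x,F)$ is a Banach space. Finite-dimensional subspaces are closed, and the sum of a closed and a finite-dimensional subspace is closed. We write $[\,\cdot\,]$ for linear span.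

**Definition 2.1 ($c_0(I)$).** For a set $I$, $c_0(I)$ is the Banach space of all families $x=(x_i)_{i\in I}$ in $K$ such that $\{i:|x_i|>\varepsilon\}$ is finite for every $\varepsilon>0$, with the norm $\|x\|=\sup_i|x_i|$. The $i$-th unit vector is $\delta_i$.

For $I=\mathbb N=\{1,2,\dots\}$ these are the null sequences. The constant sequence $(1,1,\dots)$ lies in the Banach space $\ell^\infty(\mathbb N)$ of bounded sequences, but not in $c_0(\mathbb N)$.

**Definition 2.2 (WEP).** A linear subspace $D$ of a Banach space $E$ has the weak extension property (WEP) in $E$ if every $f\in D'$ has a continuous linear extension to all of $E$.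

**Definition 2.3 (complemented).** $D$ is complemented in $E$ if there is a continuous linear projection of $E$ onto $D$.

**Example 2.4.** Let $D=\{x\in c_0(\mathbb N):\sum_ix_i=0\}$; the series converges because its terms tend to $0$. The map $Px=x-\big(\sum_ix_i\big)\delta_1$ is a continuous projection onto $D$, so $D$ is complemented. If $f\in D'$, then $f\circ P$ is a continuous extension of $f$, so $D$ has the WEP.

The last sentence is general: **complemented implies WEP**, by $f\mapsto f\circ P$. The converse is the following problem, which is Problem 12 of "Non-Archimedean K-Spaces" (https://www.impan.pl/download/pdf/bc68-0-10).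

**Problem.** Let $K$ be non-spherically complete, let $I$ be a set and $D$ a closed linear subspace of $c_0(I)$. Does $D$ have the WEP in $c_0(I)$ if and only if $D$ is complemented in $c_0(I)$?

In words: if we can extend every scalar-valued map from $D$, can we extend the identity map $D\to D$? The answer is no in general. There are explicit fields $K$ and subspaces $D$ with the WEP, even with extensions of norm at most $(1+\varepsilon)\|f\|$, that are not complemented.

## 3. Finite dimension, finite codimension, and countable index sets

**$D$ finite-dimensional.** The coordinate functionals separate the points of $D$, so finitely many suffice: there is a finite $S\subset I$ such that $\pi_S:x\mapsto(x_i)_{i\in S}$ is injective on $D$. Choose a linear map $T:K^S\to D$ with $T\circ\pi_S=\mathrm{id}$ on $D$. Then $T\circ\pi_S$ is a continuous projection of $c_0(I)$ onto $D$. So $D$ is complemented.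

**$D$ closed of finite codimension.** Let $V$ be an algebraic complement, with basis $v_1,\dots,v_n$. The quotient $c_0(I)/D$ is finite-dimensional, so all linear maps on it are continuous. Send the class of $v_i$ to $v_i$; this gives a continuous linear right inverse $T$ of the quotient map $q$, and $\mathrm{id}-Tq$ is a continuous projection onto $D$.

**$I$ countable.** Again every closed $D$ is complemented, for every $K$. A Banach space is of countable type if it has a countable subset with dense span; $c_0(I)$ is, and hence so is $c_0(I)/D$. By a standard theorem (van Rooij, *Non-Archimedean Functional Analysis*, Ch. 3), for each $t\in(0,1)$ a space of countable type has a countable $t$-orthogonal base: vectors $u_n$ such that each $x$ is uniquely a convergent sum $\sum\lambda_nu_n$, and $\|x\|\ge t\sup_n|\lambda_n|\|u_n\|$. Multiply each $u_n$ by a scalar so that the norms $\|u_n\|$ are bounded and bounded away from $0$. Lift $u_n$ to $v_n\in c_0(I)$ with $\|v_n\|\le2\|u_n\|$. If $x=\sum\lambda_nu_n$ then $\lambda_n\to0$, so $Tx:=\sum\lambda_nv_n$ converges, and $\|Tx\|\le2\sup_n|\lambda_n|\|u_n\|\le(2/t)\|x\|$. Thus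 $T$ is a continuous right inverse of the quotient map $q$, and $\mathrm{id}-Tq$ is a continuous projection onto $D$.

So a counterexample needs an uncountable $I$, and a quotient $c_0(I)/D$ that is not of countable type, since the last argument used only the quotient.

## 4. Two obstacles: values in $\ell^\infty(J)$, and balls that miss each other

**Trying to prove the equivalence.** Let $D$ have the WEP. To see what a proof would need, take the favorable case that there is a linear homeomorphism $u:c_0(J)\to D$. The functionals $f_j\in D'$ with $f_j(u(y))=y_j$ satisfy $\sup_j\|f_j\|<\infty$. By the WEP the restriction map $c_0(I)'\to D'$ is surjective. By the open mapping theorem there is a constant $C$ such that each $f_j$ has an extension $g_j\in c_0(I)'$ with $\|g_j\|\le C\|f_j\|$. Put $G(x)=(g_j(x))_{j\in J}$. Then $G\circ u=\mathrm{id}$. If $G(x)$ were in $c_0(J)$ for all $x$, then $u\circ G$ would be a projection onto $D$. Here the argument stops: the $g_j$ were chosen independently of each other, and all we know is $G(x)\in\ell^\infty(J)$. Modulo $c_0(J)$, the map $G$ vanishes on $D$, so what stands in the way is a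 continuous linear map
$$c_0(I)/D\to\ell^\infty(J)/c_0(J).$$
This suggests looking for a counterexample with $c_0(I)/D$ inside $\ell^\infty/c_0$. The space $X=\ell^\infty(\mathbb N)/c_0(\mathbb N)$ will indeed be our raw material.

**Trying to guarantee the WEP.** On the other side we must extend functionals. The natural method is to add one vector at a time, as in the Hahn–Banach theorem. Let $f:F\to K$ with $|f(y)|\le\|y\|$ and let $x\notin F$. We need a value $a$ for $f(x)$ with $|a-f(y)|\le\|x-y\|$ for all $y\in F$, that is, a common point of the balls $B(f(y),\|x-y\|)$. There may be none.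

**Example 4.1 (one step can fail).** Let $B(a_n,r_n)$ be a shrinking sequence of balls in $K$ with empty intersection. On $K\oplus Kx$ put $\|y+\mu x\|=\lim_n|y+\mu a_n|$. The limit exists and is non-zero for $\mu\ne0$: with $b=-\mu^{-1}y$ there is $n$ with $b\notin B(a_n,r_n)$, and for $m\ge n$ we have $|a_m-a_n|\le r_n<|b-a_n|$, so $|b-a_m|=|b-a_n|$ is constant. As a limit of seminorms that vanishes only at $0$, this is a norm, and it extends $|\cdot|$ on $F=K$. Let $f=\mathrm{id}:F\to K$. An extension of norm $\le1$ with $f(x)=a$ would satisfy $|a-a_n|\le\|x-a_n\|=\lim_m|a_m-a_n|\le r_n$ for all $n$, which is impossible.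

In this example an extension of larger norm exists, because the space is finite-dimensional. But a factor lost at each of infinitely many steps gives no bound at the end. The way out is to note that the radii in one step decrease to one particular number, namely $d(x,F)$. We do not need all balls to meet, only those whose radii decrease to this number.

**Definition 4.2 ($s$-complete).** Let $s>0$. $K$ is $s$-complete if: whenever $a_n\in K$, $r_n\in(0,\infty)$, $r_1\ge r_2\ge\cdots$, $r_n\to s$ and $|a_{n+1}-a_n|\le r_n$ for all $n$, there is $a\in K$ with $|a-a_n|\le r_n$ for all $n$.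

If $K$ is $s$-complete and $\mu\in K^\times$, then $K$ is $|\mu|s$-complete: divide the $a_n$ by $\mu$ and the $r_n$ by $|\mu|$.

**Example 4.3.** A spherically complete $K$ is $s$-complete for all $s>0$, since the balls $B(a_n,r_n)$ shrink. A separable $K$ with dense $\Gamma$, such as $\mathbb C_p$, is $s$-complete for no $s>0$: in the tree of Example 1.3, consecutive centers $a_n,a_{n+1}$ on a branch satisfy $|a_{n+1}-a_n|\le r_n$, and some branch has empty intersection. Fields strictly between these extremes are constructed in Section 6.

## 5. The two theorems and the answer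

**Theorem 1.** Let $K$ be non-spherically complete, but $s$-complete for some $s>0$. Let $I$ be a set with $|I|\ge|K|^{\aleph_0}$. Then there is a closed subspace $D\subset c_0(I)$ such that

1. for all $f\in D'$ and $\varepsilon>0$, $f$ has a linear extension to $c_0(I)$ of norm $\le(1+\varepsilon)\|f\|$ (of norm $\|f\|$ if $\|f\|\in\Gamma$); in particular $D$ has the WEP;
2. $D$ is not complemented; moreover $c_0(I)/D$ is not linearly homeomorphic to a subspace of any $c_0(J)$.

**Theorem 2.** Let $k$ be a field and let $L\subset\mathbb R$ satisfy $L+L\subset L$ and $L+\mathbb Q\subset L$. Let $K_L$ be the set of Hahn series $x=\sum_{q\in\mathbb Q}x_qt^q$ ($x_q\in k$, well-ordered support) such that every limit in $\mathbb R$ of a strictly increasing sequence in $\operatorname{supp}x$ lies in $L$. Put $|x|=e^{-\min\operatorname{supp}x}$, $|0|=0$. Then $K_L$ is a complete non-trivially valued field with $\Gamma=e^{\mathbb Q}$, and $K_L$ is $s$-complete if and only if $-\log s\in L$.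

**Corollary (answer to the Problem).** Let $L=\mathbb Q$ and $|k|\le2^{\aleph_0}$. Then $K_{\mathbb Q}$ is not spherically complete, but it is $1$-complete, and $|K_{\mathbb Q}|^{\aleph_0}=2^{\aleph_0}$. So for $K=K_{\mathbb Q}$ and every $I$ with $|I|\ge2^{\aleph_0}$ the equivalence in the Problem is false.

Everything is proved in ZFC. The equivalence is thus refuted as a statement about arbitrary non-spherically complete $K$, and for each individual $K$ covered by Theorem 1. For other individual fields, $\mathbb C_p$ among them, nothing is decided here. We start with the fields.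

## 6. Hahn series whose supports accumulate only in $L$

The idea is to make a field forget certain limits. A shrinking sequence of balls in a Hahn series field prescribes coefficients at larger and larger exponents. If the exponents increase to a real number $r$, the series that fits has a support that may accumulate at $r$. Allowing accumulation only in $L$ decides, radius by radius, whether the balls meet.

Recall (Hahn) that the set $k((t^{\mathbb Q}))$ of all series $\sum_{q\in\mathbb Q}x_qt^q$ with well-ordered support is a field under the usual operations, and that $|x|=e^{-\min\operatorname{supp}x}$ is a non-Archimedean valuation on it. Observe that for $\rho\in\mathbb R$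
$$|x-y|\le e^{-\rho}\iff x\text{ and }y\text{ have the same coefficients at all exponents}<\rho.\tag{1}$$

For well-ordered $A\subset\mathbb Q$ let $\operatorname{acc}A$ be the set of real limits of strictly increasing sequences in $A$. Call $A$ *good* if it is well-ordered and $\operatorname{acc}A\subset L$. So $K_L$ consists of the series with good support.

**Example 6.1.** Let $L=\mathbb Q$. The set $\{1-\frac1n:n\ge1\}$ is good, with $\operatorname{acc}=\{1\}$, so $\sum_{n\ge1}t^{1-1/n}\in K_{\mathbb Q}$. If rationals $q_0<q_1<\cdots$ tend to $\sqrt2$, then $\{q_n\}$ is well-ordered but not good, so $\sum t^{q_n}\notin K_{\mathbb Q}$. The set $\mathbb N$ is good for every $L$, even for $L=\emptyset$, since it has no real accumulation point.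

Subsets of good sets are good. Finite unions are good, because a strictly increasing sequence in $A\cup B$ has a subsequence in $A$ or in $B$. Translates by $q\in\mathbb Q$ are good, because $\operatorname{acc}(A+q)=\operatorname{acc}A+q\subset L+\mathbb Q\subset L$.

**Step 1: sums of good sets are good.** This is what multiplication needs. Let $A,B$ be non-empty and good. Every sequence in a well-ordered set has a non-decreasing subsequence. So a sequence $(a_n+b_n)$ with $a_n\in A$, $b_n\in B$ has a subsequence along which both $a_n$ and $b_n$ are non-decreasing. Hence it is not strictly decreasing, and $A+B$ is well-ordered. Now let $a_n+b_n$ be strictly increasing with limit $r\in\mathbb R$. Passing to a subsequence, $(a_n)$ and $(b_n)$ are non-decreasing. They are bounded, as $a_n\le r-\min B$ and $b_n\le r-\min A$. Passing to a subsequence again, each is constant or strictly increasing, and not both are constant. Taking limits,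
$$r\in(\operatorname{acc}A+\operatorname{acc}B)\cup(\operatorname{acc}A+B)\cup(A+\operatorname{acc}B)\subset L,$$
by $L+L\subset L$ and $L+\mathbb Q\subset L$.

**Step 2: $K_L$ is a ring.** If $A=\operatorname{supp}x$ and $B=\operatorname{supp}y$, the supports of $x\pm y$ and $xy$ lie in $A\cup B$ and $A+B$, so they are good. All $ct^q$ with $c\in k$, $q\in\mathbb Q$ are in $K_L$, as finite sets are good. In particular $1\in K_L$.

**Step 3: $K_L$ is complete.** This is needed for the theorem, and also for inverses. Let $(x_n)$ be Cauchy in $K_L$. By (1), for every $\rho\in\mathbb R$ there is $n(\rho)$ such that the coefficients at exponents $<\rho$ are the same for all $x_n$ with $n\ge n(\rho)$. Let $y$ be the coefficientwise limit. Then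
$$\operatorname{supp}y\cap(-\infty,\rho)=\operatorname{supp}x_{n(\rho)}\cap(-\infty,\rho)\quad\text{for all }\rho.$$
A non-empty subset of $\operatorname{supp}y$ has an element below some $\rho$; its part below $\rho$ lies in the well-ordered set $\operatorname{supp}x_{n(\rho)}$, so it has a minimum. If $\ell\in\operatorname{acc}(\operatorname{supp}y)$, take $\rho>\ell$; a strictly increasing sequence with limit $\ell$ lies below $\rho$, so $\ell\in\operatorname{acc}(\operatorname{supp}x_{n(\rho)})\subset L$. Hence $y\in K_L$, and $|y-x_n|\le e^{-\rho}$ for $n\ge n(\rho)$, so $x_n\to y$.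

**Step 4: $K_L$ is a field with $\Gamma=e^{\mathbb Q}$.** Let $0\ne x\in K_L$, let $q=\min\operatorname{supp}x$ and let $c\in k^\times$ be the coefficient there. Then $u:=1-c^{-1}t^{-q}x\in K_L$ has support in $(0,\infty)$, so $|u|<1$, and $x=ct^q(1-u)$. Since $|u^n|\to0$, the series $v=\sum_{n\ge0}u^n$ converges in $K_L$ by Step 3, and $(1-u)\sum_{n\le N}u^n=1-u^{N+1}$ gives $(1-u)v=1$. So $x^{-1}=c^{-1}t^{-q}v\in K_L$. Since $|t^q|=e^{-q}$, we have $\Gamma=e^{\mathbb Q}$, and the valuation is non-trivial.

**Step 5: if $r:=-\log s\in L$, then $K_L$ is $s$-complete.** Let $r_n$ be non-increasing with limit $s$ and $|a_{n+1}-a_n|\le r_n$. Put $\rho_n=-\log r_n$, a non-decreasing sequence with limit $r$. For $m\ge n$ we have $|a_m-a_n|\le r_n$, so by (1) $a_m$ and $a_n$ have the same coefficients at exponents $<\rho_n$.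

Suppose first that $\rho_n=r$ for some $n$. Then $r_m=s$ for all $m\ge n$, and $a=a_n$ works: $|a_n-a_m|\le r_m$ for $m\le n$, and $|a_n-a_m|\le r_n=s=r_m$ for $m\ge n$.

Now let $\rho_n<r$ for all $n$. Let $y$ have, at each exponent $q<r$, the common coefficient of those $a_n$ with $\rho_n>q$, and coefficient $0$ at exponents $\ge r$. Then $y$ and $a_n$ agree at all exponents $<\rho_n$, so $\operatorname{supp}y\cap(-\infty,\rho_n)=\operatorname{supp}a_n\cap(-\infty,\rho_n)$.

The support of $y$ is well-ordered: a non-empty subset contains an element $<\rho_n$ for some $n$, its part below $\rho_n$ lies in $\operatorname{supp}a_n$, so it has a minimum. Let $\ell\in\operatorname{acc}(\operatorname{supp}y)$; then $\ell\le r$. If $\ell<r$, then $\ell<\rho_n$ for some $n$, hence $\ell\in\operatorname{acc}(\operatorname{supp}a_n)\subset L$. If $\ell=r$, then $\ell\in L$ by assumption, and this is the only place where the assumption enters. So $y\in K_L$, and $|y-a_n|\le r_n$ for all $n$ by (1).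

**Step 6: if $r=-\log s\notin L$, then $K_L$ is neither $s$-complete nor spherically complete.** Choose rationals $q_0<q_1<\cdots$ with limit $r$. Let $a_n=\sum_{i\le n}t^{q_i}$ and $r_n=e^{-q_{n+1}}$, which decreases to $s$. The supports are finite, so $a_n\in K_L$, and $|a_{n+1}-a_n|=r_n$. If $y\in K_L$ satisfies $|y-a_n|\le r_n$ for all $n$, then by (1) $\operatorname{supp}y\cap(-\infty,q_{n+1})=\{q_0,\dots,q_n\}$ for all $n$, so $\operatorname{supp}y\cap(-\infty,r)=\{q_0,q_1,\dots\}$ and $r\in\operatorname{acc}(\operatorname{supp}y)\setminus L$, a contradiction. So the closed balls $B(a_n,r_n)$, which shrink, have empty intersection. This proves Theorem 2. $\blacksquare$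

## 7. Extension along chains with distances in $s\Gamma$

From here to the end of Section 11, $K$ and $s$ are as in Theorem 1. In particular $\Gamma$ is dense, and $K$ is $d$-complete for every $d\in s\Gamma$. We write $|f|\le\|\cdot\|$ for "$|f(y)|\le\|y\|$ for all $y$ in the domain of $f$".

**Lemma 1 (one-step extension).** Let $F$ be a closed subspace of a Banach space $X$, $f:F\to K$ linear with $|f|\le\|\cdot\|$, and $x\in X$ with $d:=d(x,F)\in s\Gamma$. Then $f$ extends to a linear $\tilde f$ on $F+Kx$ with $|\tilde f|\le\|\cdot\|$.

*Proof.* The purpose is to find the value $a=\tilde f(x)$ in all the balls $B(f(y),\|x-y\|)$ at once. Since $d>0$, $x\notin F$. Choose $y_n\in F$ such that $r_n:=\|x-y_n\|$ is non-increasing with limit $d$ (take a minimizing sequence, and at each stage keep the best vector so far). Then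
$$|f(y_{n+1})-f(y_n)|\le\|y_{n+1}-y_n\|\le\max(r_{n+1},r_n)=r_n.$$
As $K$ is $d$-complete, there is $a\in K$ with $|a-f(y_n)|\le r_n$ for all $n$.

This $a$ lies in the other balls too. For $y\in F$ and every $n$,
$$|a-f(y)|\le\max\big(|a-f(y_n)|,\|y_n-y\|\big)\le\max\big(r_n,\|x-y\|\big).$$
Let $n\to\infty$: since $r_n\to d\le\|x-y\|$, we get $|a-f(y)|\le\|x-y\|$.

Put $\tilde f(y+\mu x)=f(y)+\mu a$. For $\mu\ne0$,
$$|\tilde f(y+\mu x)|=|\mu|\,|a-f(-\mu^{-1}y)|\le|\mu|\,\|x+\mu^{-1}y\|=\|y+\mu x\|.\qquad\square$$

No factor is lost, so the step can be iterated transfinitely.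

**Lemma 2 (chain extension).** Let $(F_\alpha)_{\alpha\le\kappa}$ be an increasing family of closed subspaces of a Banach space $X$, indexed by ordinals, with $F_\kappa=X$, with $F_{\alpha+1}=F_\alpha+Kz_\alpha$ and $d(z_\alpha,F_\alpha)\in s\Gamma$ for $\alpha<\kappa$, and with $F_\beta=\overline{\bigcup_{\alpha<\beta}F_\alpha}$ for limit $\beta\le\kappa$. If $f:F_0\to K$ is linear and $|f|\le\|\cdot\|$, then $f$ extends to a linear $\tilde f$ on $X$ with $|\tilde f|\le\|\cdot\|$.

*Proof.* We build compatible extensions $f_\alpha$ on $F_\alpha$ with $|f_\alpha|\le\|\cdot\|$ by transfinite recursion, starting with $f_0=f$. At successors use Lemma 1. At a limit $\beta$, the union of the $f_\alpha$ ($\alpha<\beta$) is a linear functional on $\bigcup_{\alpha<\beta}F_\alpha$ bounded by the norm; it extends by continuity to the closure $F_\beta$, with the same bound. $\square$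

So the WEP will come from a chain of closed subspaces leading from $D$ up to $c_0(I)$, with every step at a distance in $s\Gamma$.

## 8. Passing to the quotient of $c_0(I)$ by $D$

It is easier to construct the quotient $E=c_0(I)/D$ than $D$ itself. This section says what we lose by that: nothing.

**Lemma 3.** Let $E$ be a Banach space over $K$ whose unit ball $B=\{u\in E:\|u\|\le1\}$ satisfies $|B|\le|I|$. Then there is a continuous linear surjection $q:c_0(I)\to E$ such that, with $D=\ker q$,
$$\inf_{w\in D}\|z-w\|=\|q(z)\|\qquad(z\in c_0(I)).\tag{2}$$
If $D$ is complemented in $c_0(I)$, then $E$ is linearly homeomorphic to a subspace of $c_0(I)$.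

*Proof.* *Construction of $q$.* Choose a surjection $\varphi:I\to B$ and put $q(\xi)=\sum_i\xi_i\varphi(i)$. The sum converges, since $\xi_i\varphi(i)\to0$, and $q$ is linear with $\|q\|\le1$. To lift with almost the same norm, let $x\in E$ and $r>\|x\|$. By density of $\Gamma$ there is $\mu\in K^\times$ with $\|x\|\le|\mu|<r$, and there is $i$ with $\varphi(i)=\mu^{-1}x$. Then $q(\mu\delta_i)=x$ and $\|\mu\delta_i\|<r$. So $q$ is surjective.

*Proof of (2).* For $w\in D$, $\|q(z)\|=\|q(z-w)\|\le\|z-w\|$. Conversely, for $r>\|q(z)\|$ there is $\zeta$ with $q(\zeta)=q(z)$ and $\|\zeta\|<r$; then $w=z-\zeta\in D$ and $\|z-w\|<r$.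

*A projection gives an embedding.* Let $P$ be a continuous projection onto $D$. Since $\mathrm{id}-P$ vanishes on $D$, the map $j:E\to c_0(I)$, $j(q(z))=z-Pz$, is well defined and linear. For all $w\in D$,
$$\|z-Pz\|=\|(z-w)-P(z-w)\|\le\max(1,\|P\|)\,\|z-w\|,$$
so $\|j(x)\|\le\max(1,\|P\|)\|x\|$ by (2). Since $Pz\in D$, we have $q\circ j=\mathrm{id}_E$, so $\|x\|=\|q(j(x))\|\le\|j(x)\|$. $\square$

By (2), $c_0(I)/D$ is isometric to $E$. So we want an $E$ with two properties that pull in opposite directions. It must be reachable from $0$ by a chain with distances in $s\Gamma$, which favors small $E$. And it must not embed in any $c_0(J)$, which favors large $E$.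

## 9. A property that excludes embeddings into $c_0(J)$

Fix $\lambda_n\in K$ $(n\ge0)$ with $|\lambda_0|>|\lambda_1|>\cdots\to s$, which is possible since $\Gamma$ is dense. In particular $|\lambda_n|>s$ for all $n$.

**Definition 9.1 (property (P)).** A Banach space $Y$ over $K$ has (P) if for every sequence $(x_n)_{n\ge0}$ in $Y$ with $\|x_n\|\le1$ there is $x\in Y$ with
$$\Big\|x-\sum_{m\le n}\lambda_mx_m\Big\|\le|\lambda_{n+1}|\qquad\text{for all }n\ge0.$$

The sums need not converge, because $|\lambda_m|$ does not tend to $0$; $x$ is a substitute for the sum of the divergent series $\sum\lambda_mx_m$.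

**Example 9.2.** The one-dimensional space $K$ has (P): put $a_n=\sum_{m\le n}\lambda_mx_m$ and $r_n=|\lambda_{n+1}|$; then $|a_{n+1}-a_n|\le r_n$ and $r_n\to s$, so $s$-completeness gives $x$.

**Example 9.3.** The space $c_0(\mathbb N)$ does not have (P). Take $x_n=\delta_{n+1}$ for $n\ge0$. If $x$ is as in (P), the coordinate $n+1$ of the inequality for $n$ reads $|x_{n+1}-\lambda_n|\le|\lambda_{n+1}|<|\lambda_n|$. Hence $|x_{n+1}|=|\lambda_n|>s$ for all $n$, and $x\notin c_0(\mathbb N)$.

The second example contains the mechanism of the next lemma. For a general embedding we do not have unit vectors; we must find vectors $x_n$ that each dominate at their own coordinate. The gap between $|\lambda_n|$ and $|\lambda_{n+1}|$ can be tiny, so the $x_n$ must be almost optimal, and this is why the proof works with an infimum of norms.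

**Lemma 4.** An infinite-dimensional Banach space $E$ with (P) is not linearly homeomorphic to a subspace of any $c_0(J)$.

*Proof.* Suppose $j:E\to c_0(J)$ is linear with $c\|x\|\le\|j(x)\|\le C\|x\|$ and $c>0$.

**Step 1: measure the size of $j$ outside finite sets.** For finite $S\subset J$ let
$$N_S(x)=\sup_{i\in J\setminus S}|j(x)_i|,\qquad R(S)=\sup_{x\ne0}N_S(x)/\|x\|.$$
Then $R(S')\le R(S)\le C$ if $S\subset S'$. Since $E$ is infinite-dimensional, the map $x\mapsto(j(x)_i)_{i\in S}$ into $K^S$ has some $x\ne0$ in its kernel. For this $x$, $N_S(x)=\|j(x)\|\ge c\|x\|$, so $R(S)\ge c$. Let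
$$R=\inf_SR(S)\ge c>0.$$

**Step 2: fix the tolerances.** Choose $\varepsilon_n\in(0,\frac12)$ with
$$(1+\varepsilon_n)|\lambda_{n+1}|<(1-\varepsilon_n)|\lambda_n|,\tag{3}$$
possible as $|\lambda_{n+1}|<|\lambda_n|$, and let $\eta=Rs/(4|\lambda_0|)$.

**Step 3: choose vectors and coordinates recursively.** We want $x_n$ to be nearly as large as allowed at a coordinate $i_n$ where the earlier $x_m$ are small. Let $x_m,i_m$ be given for $m<n$.

* Choose a finite $S_n\subset J$ that contains all $i_m$ $(m<n)$ and all the finite sets $\{i:|j(x_m)_i|\ge\eta\}$ $(m<n)$, with $R(S_n)\le(1+\varepsilon_n)R$. Some finite set satisfies the last condition because $R>0$ is the infimum, and enlarging it preserves the condition by monotonicity.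
* Choose $x_n\in E$ with $\|x_n\|\le1$ and $N_{S_n}(x_n)>(1-\varepsilon_n)R$. To do so, use $R(S_n)\ge R$ to find $v\ne0$ with $N_{S_n}(v)>(1-\varepsilon_n)R\|v\|$. By density of $\Gamma$ there is $\mu\in K^\times$ with $\|v\|\le|\mu|<N_{S_n}(v)/((1-\varepsilon_n)R)$. Put $x_n=\mu^{-1}v$.
* Choose $i_n\in J\setminus S_n$ with $|j(x_n)_{i_n}|>(1-\varepsilon_n)R$.

The $i_n$ are distinct, since $i_m\in S_n$ for $m<n$.

**Step 4: apply (P) and read off the coordinate $i_n$.** Let $x\in E$ be as in (P) for the sequence $(x_n)$. Then
$$j(x)_{i_n}=\sum_{m<n}\lambda_mj(x_m)_{i_n}+\lambda_nj(x_n)_{i_n}+j\Big(x-\sum_{m\le n}\lambda_mx_m\Big)_{i_n}.$$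
The middle term has absolute value $>(1-\varepsilon_n)R|\lambda_n|>\frac12Rs$. Each term with $m<n$ has absolute value at most $|\lambda_0|\eta=\frac14Rs$, since $i_n\notin S_n$ means $|j(x_m)_{i_n}|<\eta$. The last term, again because $i_n\notin S_n$, is at most
$$R(S_n)\,|\lambda_{n+1}|\le(1+\varepsilon_n)R|\lambda_{n+1}|<(1-\varepsilon_n)R|\lambda_n|$$
by (3). So the middle term is strictly larger than all others, and $|j(x)_{i_n}|=|\lambda_nj(x_n)_{i_n}|>\frac12Rs$ for all $n$. As the $i_n$ are distinct, this contradicts $j(x)\in c_0(J)$. $\square$

Infinite dimension cannot be dropped: by Example 9.2, $K$ has (P), and $K=c_0(J)$ for a one-point $J$.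

**Lemma 5.** $X:=\ell^\infty(\mathbb N)/c_0(\mathbb N)$ has (P).

*Proof.* **Step 1: the quotient norm.** The norm of the class of $(\xi_j)$ is $\limsup_j|\xi_j|$. Indeed, subtracting the first $N$ coordinates leaves the norm $\sup_{j>N}|\xi_j|$, which tends to the $\limsup$. On the other hand, for $\eta\in c_0(\mathbb N)$, $\|\xi-\eta\|_\infty\ge\limsup_j|\xi_j-\eta_j|=\limsup_j|\xi_j|$.

**Step 2: glue the partial sums.** Let $\|x_m\|\le1$ and let $\xi^{(m)}\in\ell^\infty(\mathbb N)$ represent $x_m$. For $m\ge1$ we have $\limsup_j|\xi^{(m)}_j|\le1<|\lambda_{m-1}|/|\lambda_m|$. So we can choose indices $1=j_0<j_1<j_2<\cdots$ with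
$$|\lambda_m\xi^{(m)}_j|\le|\lambda_{m-1}|\qquad\text{for all }j\ge j_m,\ m\ge1.\tag{4}$$
For $j_N\le j<j_{N+1}$ put $\xi_j=\sum_{m\le N}\lambda_m\xi^{(m)}_j$: later coordinates use longer partial sums. By (4), $|\xi_j|\le\max(|\lambda_0|\|\xi^{(0)}\|_\infty,|\lambda_0|)$, so $\xi\in\ell^\infty(\mathbb N)$. Let $x$ be its class.

**Step 3: check the inequality.** Fix $n$, and let $j_N\le j<j_{N+1}$ with $N\ge n+2$. Then
$$\xi_j-\sum_{m\le n}\lambda_m\xi^{(m)}_j=\lambda_{n+1}\xi^{(n+1)}_j+\sum_{n+2\le m\le N}\lambda_m\xi^{(m)}_j.$$
By (4), every term of the last sum has absolute value $\le|\lambda_{m-1}|\le|\lambda_{n+1}|$. And $\limsup_j|\lambda_{n+1}\xi^{(n+1)}_j|\le|\lambda_{n+1}|$. So the $\limsup$ over $j$ of the left side is at most $|\lambda_{n+1}|$, which says $\|x-\sum_{m\le n}\lambda_mx_m\|\le|\lambda_{n+1}|$. $\square$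

## 10. A maximal chain inside $\ell^\infty/c_0$

**Why not $E=X$?** The space $X$ is infinite-dimensional with (P), so it does not embed in any $c_0(J)$. But to climb from $0$ to $X$ with Lemma 2 we must choose each new vector at a distance in $s\Gamma$ from the space reached so far, and nothing ensures that such vectors are available until all of $X$ is exhausted.

**Why not a short chain?** Let $A_0,A_1,\dots$ be pairwise disjoint infinite subsets of $\mathbb N$, let $\mu_j\in K$ with $|\mu_j|\to s$, and let $e_n\in X$ be the class of $(\mu_j1_{A_n}(j))_j$. For scalars $c_0,\dots,c_n$, the classes have disjoint supports, so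
$$\Big\|\sum_{m\le n}c_me_m\Big\|=s\max_{m\le n}|c_m|.\tag{5}$$
Hence the closed span of the $e_n$ is linearly homeomorphic to $c_0(\mathbb N)$. The chain $[e_0]\subset[e_0,e_1]\subset\cdots$ has good distances, as we check below, but its closure embeds in a $c_0(J)$.

**The way between.** Start with the short chain and continue as long as some vector of $X$ lies at a distance in $s\Gamma$. When no such vector is left, stop, whether or not $X$ is reached. Then extension along the chain holds by construction. And the fact that the chain could not be continued forces (P).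

**Step 1: the chain.** The aim is a space with controlled steps that cannot be enlarged. Looking at the coordinates in $A_n$ only, we get $\|e_n-y\|\ge s=\|e_n\|$ for $y\in[e_0,\dots,e_{n-1}]$, so
$$d(e_n,[e_0,\dots,e_{n-1}])=s\in s\Gamma.$$
Define closed subspaces $E_\alpha\subset X$ by transfinite recursion.

* $E_0=0$; $E_{n+1}=E_n+Kx_n$ with $x_n:=e_n$ for $n<\omega$; and $E_\beta=\overline{\bigcup_{\alpha<\beta}E_\alpha}$ for limit $\beta$.
* For $\alpha\ge\omega$: if there is $x\in X$ with $d(x,E_\alpha)\in s\Gamma$, choose such an $x=:x_\alpha$ and put $E_{\alpha+1}=E_\alpha+Kx_\alpha$, which is closed as the sum of a closed and a finite-dimensional subspace. Otherwise stop.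

As $d(x_\alpha,E_\alpha)>0$, the chain is strictly increasing. It cannot run through all ordinals, because the subspaces of $X$ form a set. So it stops at some ordinal $\kappa\ge\omega$. Put $E=E_\kappa$. Then:

* (a) $E$ is an infinite-dimensional Banach space (the $e_n$ are linearly independent by (5)), $E_{\alpha+1}=E_\alpha+Kx_\alpha$ and $d(x_\alpha,E_\alpha)\in s\Gamma$ for all $\alpha<\kappa$;
* (b) no $x\in X$ satisfies $d(x,E)\in s\Gamma$.

**Step 2: the stopping rule gives (P).**

**Lemma 6.** $E$ has (P).

*Proof.* Let $x_n\in E$ with $\|x_n\|\le1$ be any sequence (not the vectors of the chain), and put $s_n=\sum_{m\le n}\lambda_mx_m\in E$. By Lemma 5 there is $x\in X$, perhaps outside $E$, with $\|x-s_n\|\le|\lambda_{n+1}|$ for all $n$. We must find such a vector in $E$. Suppose there is none. Then for each $y\in E$ there is $n$ with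
$$\|y-s_n\|>|\lambda_{n+1}|\ge\|x-s_n\|,\quad\text{hence}\quad\|x-y\|=\|y-s_n\|>|\lambda_{n+1}|>s.$$
So $d(x,E)\ge s$. On the other hand $s_n\in E$ and $\|x-s_n\|\le|\lambda_{n+1}|\to s$, so $d(x,E)\le s$. Thus $d(x,E)=s\in s\Gamma$, contradicting (b). $\square$

This is where the choice of the $\lambda_n$ pays off: because $|\lambda_n|\to s$, a failure of (P) in $E$ produces a vector at distance exactly $s$.

## 11. Assembling $D$

*Proof of Theorem 1.* Let $E$ be the space of Section 10. Its unit ball $B$ satisfies $|B|\le|X|\le|\ell^\infty(\mathbb N)|\le|K|^{\aleph_0}\le|I|$. Let $q:c_0(I)\to E$ be the surjection of Lemma 3 and $D=\ker q$, a closed subspace.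

**Step 1: pull the chain back to $c_0(I)$.** This prepares Lemma 2. Let $F_\alpha=q^{-1}(E_\alpha)$ for $\alpha\le\kappa$, so $F_0=D$, $F_\kappa=c_0(I)$, and each $F_\alpha$ is closed. Choose $z_\alpha\in q^{-1}(x_\alpha)$ for $\alpha<\kappa$. We check the hypotheses of Lemma 2.

* *Successors.* If $q(z)=y+\mu x_\alpha$ with $y\in E_\alpha$, then $q(z-\mu z_\alpha)=y\in E_\alpha$. So $F_{\alpha+1}=F_\alpha+Kz_\alpha$.
* *Distances.* Since $D\subset F_\alpha$ and $q(F_\alpha)=E_\alpha$, (2) gives
$$d(z_\alpha,F_\alpha)=\inf_{y\in F_\alpha}\inf_{w\in D}\|z_\alpha-y-w\|=\inf_{y\in F_\alpha}\|q(z_\alpha)-q(y)\|=d(x_\alpha,E_\alpha)\in s\Gamma.$$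
* *Limits.* Let $\beta\le\kappa$ be a limit. The inclusion $F_\beta\supset\overline{\bigcup_{\alpha<\beta}F_\alpha}$ is clear. Conversely let $z\in F_\beta$ and $\delta>0$. As $q(z)\in E_\beta$, there are $\alpha<\beta$ and $y\in F_\alpha$ with $\|q(z-y)\|<\delta$. By (2) there is $w\in D$ with $\|z-(y+w)\|<\delta$, and $y+w\in F_\alpha$.

**Step 2: extend functionals.** Let $f\in D'$ and $\varepsilon>0$. For $f=0$ take the extension $0$. Otherwise choose $\mu\in K$ with $\|f\|\le|\mu|\le(1+\varepsilon)\|f\|$, by density of $\Gamma$, and with $|\mu|=\|f\|$ if $\|f\|\in\Gamma$. Then $|\mu^{-1}f|\le\|\cdot\|$ on $D=F_0$, so Lemma 2 extends $\mu^{-1}f$ to $c_0(I)$ with norm $\le1$. Multiplying by $\mu$ gives an extension of $f$ of norm $\le|\mu|$. If $\|f\|\in\Gamma$, its norm is exactly $\|f\|$, since an extension cannot have smaller norm. This is statement 1.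

**Step 3: no projection.** By (2), $c_0(I)/D$ is isometric to $E$. The space $E$ is infinite-dimensional by (a) and has (P) by Lemma 6, so by Lemma 4 it is not linearly homeomorphic to a subspace of any $c_0(J)$. If $D$ were complemented, then by Lemma 3 $E$ would be linearly homeomorphic to a subspace of $c_0(I)$, a contradiction. This is statement 2. $\blacksquare$

*Proof of the Corollary.* The set $L=\mathbb Q$ satisfies $L+L\subset L$ and $L+\mathbb Q\subset L$. Since $-\log1=0\in\mathbb Q$, $K_{\mathbb Q}$ is $1$-complete by Theorem 2. Since $\sqrt2\notin\mathbb Q$, Step 6 of Section 6 with $r=\sqrt2$ shows that $K_{\mathbb Q}$ is not $e^{-\sqrt2}$-complete and not spherically complete. For the cardinality, $K_{\mathbb Q}\subset k^{\mathbb Q}$ gives $|K_{\mathbb Q}|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$, and $K_{\mathbb Q}$ contains all $\sum_{n\ge0}c_nt^n$ with $c_n\in\{0,1\}$, so $|K_{\mathbb Q}|\ge2^{\aleph_0}$. Hence $|K_{\mathbb Q}|^{\aleph_0}=2^{\aleph_0}$. Apply Theorem 1 with $s=1$: for $|I|\ge2^{\aleph_0}$ there is a closed $D\subset c_0(I)$ that has the WEP and is not complemented. $\blacksquare$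

## 12. Algebraically closed examples, countable $I$, and fields not covered

**Algebraically closed $K$.** If $k$ is algebraically closed of characteristic $0$, then $K_{\mathbb Q}$ is algebraically closed; with $k$ the algebraic numbers or $k=\mathbb C$ we also have $|k|\le2^{\aleph_0}$, so the Corollary applies. To see it, note that the residue field of $K_{\mathbb Q}$ is $k$, by $x\mapsto x_0$ on $\{|x|\le1\}$. By Ostrowski's theorem, a finite extension of a complete rank-one valued field of residue characteristic $0$ has degree $ef$. Here $e=1$: if $\gamma$ is a value of the extension, then $\gamma^e\in e^{\mathbb Q}$, and as $e^{\mathbb Q}$ is divisible and $(0,\infty)$ has no torsion, $\gamma\in e^{\mathbb Q}$. And $f=1$, as $k$ is algebraically closed. So every finite extension has degree $1$.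

**Countable $I$ and CH.** By Section 3 the equivalence in the Problem holds for every $K$ when $I$ is countable. Under CH, an uncountable $I$ satisfies $|I|\ge2^{\aleph_0}$. Hence, under CH, for $K=K_{\mathbb Q}$ with $|k|\le2^{\aleph_0}$, the equivalence holds for $I$ if and only if $I$ is countable.

**What is not decided.** Nothing is claimed for non-spherically complete $K$ that are $s$-complete for no $s>0$, nor for uncountable $I$ with $|I|<|K|^{\aleph_0}$. By Example 4.3 the former include all separable $K$ with dense $\Gamma$, for example $\mathbb C_p$: Lemma 1 has no distance at which it could be applied.
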